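\numberwithin{equation}{section}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{The $L^1$ critical exponent of the Sierpinski carpet}


\begin{abstract}
Consider the $L^1$ Korevaar--Schoen spaces $KS^{\lambda,1}(X)$ of the Sierpinski carpet $X$ or, equivalently, its $L^1$ heat-semigroup Besov spaces. As $\lambda$ grows these spaces shrink. We show that they stop being dense in $L^1$ and stop containing non-constant functions at the same exponent, and that this exponent is $d_f-d_{tH}+1=\ln 4/\ln 3$, where $d_f$ is the Hausdorff dimension and $d_{tH}$ the topological-Hausdorff dimension. This proves a conjecture posed in \cite{talk}. The upper bound is a discrete $L^1$ Poincar\'e inequality obtained from the straight lines that run through $X$ without meeting a hole. The lower bound cuts $X$ along lines that meet it in Cantor sets. At the critical exponent we also prove a weak monotonicity property and a Sobolev inequality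 with optimal exponent for functions of bounded variation, and we extend the computation of the critical exponent to a class of carpets in $\mathbb R^d$.
\end{abstract}

\section{The question and the answer}

\subsection{Two critical exponents}

Let $X\subset[0,1]^2$ be the standard Sierpinski carpet. It is the compact set obtained by dividing the unit square into nine equal squares, deleting the open middle one, and repeating this in the eight squares that remain. Its Hausdorff dimension is $d_f=\ln 8/\ln 3$. Let $\mu$ be the $d_f$-dimensional Hausdorff measure on $X$, normalized so that $\mu(X)=1$ (a constant factor changes none of the spaces below), and let $B(x,r)=\{y\in X:|x-y|<r\}$.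

For $f\in L^1(X,\mu)$ and $\lambda,r>0$ put
\[
\mathcal E^\lambda_r(f)=\iint_{\Delta_r}\frac{|f(x)-f(y)|}{r^{\lambda}\,\mu(B(x,r))}\,d\mu(y)\,d\mu(x),
\qquad \Delta_r=\{(x,y)\in X\times X:\ |x-y|<r\}.
\]
This is the mean oscillation of $f$ at scale $r$, measured in units of $r^\lambda$. The Korevaar--Schoen space is
\[
KS^{\lambda,1}(X)=\Big\{f\in L^1(X,\mu):\ \sup_{r>0}\mathcal E^\lambda_r(f)<\infty\Big\}.
\]
Large $r$ impose no condition, because for $r>\sqrt2$ we have $\mathcal E^\lambda_r(f)\le 2r^{-\lambda}\|f\|_{L^1}$. Hence the spaces decrease as $\lambda$ increases. We ask when they become too small. There are two natural thresholds: the exponent beyond which only constants survive, and the exponent beyond which the space is no longer dense in $L^1$.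

The question comes from heat semigroups. By work of Barlow and Bass and of Barlow, Bass, Kumagai and Teplyaev, there is, up to a constant multiple, a unique local regular Dirichlet form on $L^2(X,\mu)$ that is invariant under the local symmetries of the carpet. Its heat kernel $p_t(x,y)$ satisfies sub-Gaussian estimates with a walk dimension $d_W>2$; in these estimates time $t$ corresponds to the spatial scale $r=t^{1/d_W}$. The heat-semigroup Besov space $B^{1,\alpha}(X)$, $\alpha>0$, consists of the $f\in L^1(X,\mu)$ with
\[
\sup_{t>0}t^{-\alpha}\iint_{X\times X}|f(x)-f(y)|\,p_t(x,y)\,d\mu(x)\,d\mu(y)<\infty .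
\]
Under sub-Gaussian estimates one has
\begin{equation}\label{eq:BKS}
B^{1,\alpha}(X)=KS^{d_W\alpha,1}(X)\qquad(\alpha>0).
\end{equation}
This is the only fact about the heat kernel that we use. Define
\begin{align*}
\alpha_1^\#&=\sup\{\alpha>0:\ B^{1,\alpha}(X)\text{ contains non-constant functions}\}, & \lambda_1^\#&=d_W\alpha_1^\#,\\
\alpha_1^*&=\sup\{\alpha>0:\ B^{1,\alpha}(X)\text{ is dense in }L^1(X,\mu)\}, & \lambda_1^*&=d_W\alpha_1^*.
\end{align*}
By \eqref{eq:BKS}, $\lambda_1^\#$ and $\lambda_1^*$ are the two thresholds for $KS^{\lambda,1}(X)$. The functions of \emph{bounded variation} on $X$ are by definition those of $BV(X):=KS^{\lambda_1^\#,1}(X)=B^{1,\alpha_1^\#}(X)$.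

\subsection{Which value to expect}

Let us test indicator functions. Let $A\subset X$ be measurable, and let $Y\subset X$ be a measurable set that contains every $x$ for which some $y\in B(x,r)$ has $1_A(y)\ne1_A(x)$. Integrating first in $y$ cancels the factor $\mu(B(x,r))$, so
\begin{equation}\label{eq:indicator}
\mathcal E_r^\lambda(1_A)\le r^{-\lambda}\mu(Y).
\end{equation}
Take $A=\{x\in X:x_1<c\}$. If $|x-y|<r$ and $1_A(x)\neq 1_A(y)$, then $c$ lies between $x_1$ and $y_1$, so $|x_1-c|<r$. Hence
\begin{equation}\label{eq:cut}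
\mathcal E_r^\lambda(1_{\{x_1<c\}})\le r^{-\lambda}\mu\{x\in X:|x_1-c|<r\}.
\end{equation}
Suppose the slice $X\cap\{x_1=c\}$ has dimension $s$, in the sense that this strip is covered by about $r^{-s}$ balls of radius $r$, each of mass about $r^{d_f}$. Then the bound is about $r^{d_f-s-\lambda}$, which stays bounded as $r\to0$ if $\lambda\le d_f-s$. Thin slices are therefore better. For $c=\frac13$ the slice is a full segment, $s=1$. For $c=\frac12=0.111\ldots$ in base $3$, it consists of the points whose second coordinate has a ternary expansion without the digit $1$. This is the Cantor set, with $s=\ln2/\ln3$, and we reach $\lambda=d_f-s=\ln4/\ln3$.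

The smallest dimension that boundaries can have is measured by the topological-Hausdorff dimension of Balka, Buczolich and Elekes:
\begin{equation}\label{eq:dtH}
d_{tH}(X)=\inf\{\delta:\ X\text{ has a basis }\mathcal B\text{ of open sets with }\dim_H\partial U\le\delta-1\text{ for all }U\in\mathcal B\},
\end{equation}
where $\partial U$ is the boundary relative to $X$. For the carpet $d_{tH}=\frac{\ln2}{\ln3}+1$; this also follows from Theorem~\ref{thm:C} below. So the natural guess, with $s=d_{tH}-1$, is
\begin{equation}\label{eq:conj}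
\lambda_1^\#=\lambda_1^*=d_f-d_{tH}+1 .
\end{equation}
For the carpet this is the conjecture posed in \cite{talk}. The guess $d_f-s$ fits two extreme cases. For a cube the slices have codimension one, and the guess is $\lambda=1$. For nested fractals, which are p.c.f.\ self-similar sets and so are cut into pieces by finite sets ($s=0$), it is known that $\lambda_1^\#=\lambda_1^*=d_f$. For the carpet the test functions above make the lower bound plausible. What is unclear is the upper bound: why could no other function, not built from clean cuts, do better?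

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $X$ be the Sierpinski carpet and $\lambda^*=\ln4/\ln3$.
\begin{enumerate}
\item[(a)] If $\lambda>\lambda^*$, then $KS^{\lambda,1}(X)$ contains only constants.
\item[(b)] $KS^{\lambda^*,1}(X)$ is dense in $L^1(X,\mu)$.
\end{enumerate}
Consequently $\lambda_1^\#=\lambda_1^*=d_f-d_{tH}+1=\dfrac{\ln4}{\ln3}$, and $BV(X)=KS^{\ln 4/\ln 3,1}(X)$ is dense in $L^1(X,\mu)$.
\end{theorem}

The last sentence follows from (a) and (b). By \eqref{eq:BKS}, (b) gives $\lambda_1^*\ge\lambda^*$ and (a) gives $\lambda_1^\#\le\lambda^*$. The constants form a proper closed subspace of $L^1$, so a dense subspace contains non-constant functions and $\lambda_1^*\le\lambda_1^\#$. Hence both exponents equal $\lambda^*$, and $BV(X)=KS^{\lambda^*,1}(X)$ is dense by (b). Finally $d_f-d_{tH}+1=(\ln8-\ln2)/\ln3=\lambda^*$.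

At the critical exponent more is true. Write $\mathcal E_r=\mathcal E_r^{\lambda^*}$, and
\[
\mathbf{Var}(f)=\liminf_{r\to0}\mathcal E_r(f),\qquad P(A)=\mathbf{Var}(1_A),\qquad f_X=\int_Xf\,d\mu .
\]

\begin{theorem}\label{thm:B}
There is a constant $C$ such that for all $f\in L^1(X,\mu)$:
\begin{enumerate}
\item[(1)] \emph{(Weak monotonicity)} $\sup_{r>0}\mathcal E_r(f)\le C\,\mathbf{Var}(f)$. Thus $f\in BV(X)$ if and only if $\mathbf{Var}(f)<\infty$. If $\mathcal E_r(f)\to0$ along some sequence $r\to0$, then $f$ is constant.
\item[(2)] \emph{(Sobolev inequality)} $\|f-f_X\|_{L^3(X,\mu)}\le C\,\mathbf{Var}(f)$. In particular $BV(X)\subset L^3(X,\mu)$, and $\min(\mu(A),\mu(A^c))^{1/3}\le C\,P(A)$ for measurable $A\subset X$.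
\item[(3)] \emph{(Sharpness)} The exponent $3=d_f/(d_f-\lambda^*)$ in (2) is optimal: there are sets $A_m$ with $\mu(A_m)\to0$ and $P(A_m)\le C\mu(A_m)^{1/3}$, so $L^3$ cannot be replaced by $L^q$ with $q>3$.
\end{enumerate}
\end{theorem}

The proof of (1) passes through a discrete variation, and the sharper two-step form is stated as \eqref{eq:B1} in Section~\ref{sec:BV}. Section~\ref{sec:Rd} treats carpets in $\mathbb R^d$, among them the Menger sponge. There Theorem~\ref{thm:C} gives $\lambda^*=\log_b(N/M)$ when $b^{-1}$ is the scaling ratio, $N$ the number of pieces, and $M$ the number of complete lines of pieces in a coordinate direction.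

\subsection{The idea}\label{sec:idea}

Divide the unit square into $3^n\times 3^n$ squares and keep the $8^n$ of them that survive $n$ steps of the construction. For a function $F$ on these cells let $V_n(F)$ be the sum of $|F(w)-F(w')|$ over pairs of cells that share a side. If $f\in KS^{\lambda,1}(X)$ and $f_n(w)$ is the mean of $f$ on the cell $w$, then a direct estimate (Section~\ref{sec:triv}) gives
\[
2^{-n}V_n(f_n)\le C_\lambda\,4^{n}\,3^{-n\lambda}\sup_r\mathcal E_r^\lambda(f),
\]
which tends to $0$ when $\lambda>\ln4/\ln3$. So part (a) follows if $2^{-n}V_n(F)$ controls the oscillation of $F$. In a full square one would compare the left and right sides along all $3^n$ rows and would gain a factor $3^{-n}$. In the carpet most rows are interrupted by holes, and the uninterrupted ones produce the factor $2^{-n}$.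

\emph{The case $n=1$.} Of the eight cells $(i,j)\ne(1,1)$, $0\le i,j\le2$, the rows $j=0,2$ and the columns $i=0,2$ are complete. Let
\[
L=\tfrac12\big(F(0,0)+F(0,2)\big),\qquad R=\tfrac12\big(F(2,0)+F(2,2)\big),\qquad D=\tfrac12\big(F(0,0)+F(2,0)\big).
\]
Going along the two complete rows, which have no edge in common, we get $|L-R|\le\frac12V_1(F)$. To compare $L$ with $D$, leave $(0,0)$ where it is and walk from $(0,2)$ along the top row to $(2,2)$ and down the right column to $(2,0)$. Each edge is used at most once, so $|L-D|\le\frac12V_1(F)$. The turn takes place at the diagonal cell $(2,2)$, where a complete row meets the complete column with the same index.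

\emph{General $n$.} Row $j$ is complete exactly when no ternary digit of $j$ is $1$, because cells are removed only where two digits equal to $1$ meet. There are $2^n$ such rows, giving $2^n$ edge-disjoint paths from left to right, and the turning trick works as before (Figure~\ref{fig:lines}, left). The factor $2^{-n}$ cannot be improved. For $n\ge1$ let $F=1$ on the columns $0,\dots,i$ with $i=(1\ldots1)_3=(3^n-1)/2$, and $F=0$ on the others. Column $i$ contains only the cells in the $2^n$ complete rows, so exactly $2^n$ edges join it to column $i+1$. Hence $V_n(F)=2^n$, while the average of $F$ is $1$ on the left side and $0$ on the right side. This is the discrete form of cutting $X$ along $x_1=\frac12$ (Figure~\ref{fig:lines}, right). The family of paths in the upper bound and the cut in the lower bound have the same size, which is why the two bounds meet.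

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.42]
\foreach \s in {0,12}{
\begin{scope}[shift={(\s,0)}]
\fill[gray!25] (0,0) rectangle (9,9);
\draw[very thin,gray!60] (0,0) grid (9,9);
\fill[white] (3,3) rectangle (6,6);
\foreach \x/\y in {1/1,4/1,7/1,1/4,7/4,1/7,4/7,7/7}
{\fill[white] (\x,\y) rectangle ++(1,1);}
\draw (0,0) rectangle (9,9);
\end{scope}}
\fill (0.5,0.5) circle (0.14);
\foreach \k in {2,6,8}
{\draw[thick] (0.5,\k+0.5)--(\k+0.5,\k+0.5)--(\k+0.5,0.5);}
\foreach \k in {0,2,6,8}
{\draw[thick] (12.5,\k+0.5)--(20.5,\k+0.5);}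
\draw[dashed,thick] (16.5,-0.5)--(16.5,9.5);
\end{tikzpicture}
\caption{The cells of level $n=2$ of the Sierpinski carpet (gray). Left: four edge-disjoint paths from the left side to the bottom, one for each $k\in\{0,2,6,8\}$; the path with index $k$ follows the complete row $k$, turns at the diagonal cell $(k,k)$, and follows the complete column $k$ (for $k=0$ it is a single cell). Right: the four complete rows are the only rows in which the dashed line $x_1=\frac12$ meets a cell, so separating left from right at this line costs only four edges.}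
\label{fig:lines}
\end{figure}

To control $F$ on all cells, and not only its averages over the sides, we iterate inside smaller cells. A cell of level $m$ has only $2^{n-m}$ complete rows at level $n$, which costs a factor $2^m$. On the other hand it has measure $8^{-m}$, and the variations inside different cells add up to at most $V_n(F)$. Summing over levels gives the convergent series $\sum_m4^{-m}$.

\section{Cells and complete lines}\label{sec:cells}

Let $S=\{0,1,2\}^2\setminus\{(1,1)\}$, $\varphi_s(x)=(x+s)/3$ and $W_n=S^n$. For $w=w_1\cdots w_n\in W_n$ let $\varphi_w=\varphi_{w_1}\circ\cdots\circ\varphi_{w_n}$, $X_w=\varphi_w(X)$ and $Q_w=\varphi_w([0,1]^2)$. Then $X$ is the unique non-empty compact set with $X=\bigcup_{s\in S}\varphi_s(X)$, and $X=\bigcup_{w\in W_n}X_w$.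

By Hutchinson \cite{hutchinson}, $\mathcal H^{d_f}(X)$ is positive and finite, so $\mu$ is well defined. Since $\varphi_w$ scales $\mathcal H^{d_f}$ by $3^{-nd_f}=8^{-n}$, each of the $8^n$ sets $X_w$, $w\in W_n$, has $\mu(X_w)=8^{-n}$. These measures add up to $\mu(X)=1$, so $\mu(X_w\cap X_{w'})=0$ for $w\ne w'$ in $W_n$.

\emph{Positions.} We identify $w\in W_n$ with the position $(i,j)\in\{0,\dots,3^n-1\}^2$ such that $3^{-n}(i,j)$ is the lower left corner of $Q_w$. The ternary digits of $i$ and $j$, most significant first, are the first and second entries of $w_1,\dots,w_n$. Hence the set $G_n$ of positions that occur consists of all $(i,j)$ such that at no place $i$ and $j$ both have the digit $1$ (always using $n$ digits).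

\emph{Edges and variation.} Write $w\sim w'$ if $Q_w\neq Q_{w'}$ share a side, that is, if the positions differ by $(\pm1,0)$ or $(0,\pm1)$. Let $E_n$ be the set of unordered adjacent pairs in $W_n$. For $F:W_n\to\mathbb R$ put
\[
V_n(F)=\sum_{\{w,w'\}\in E_n}|F(w)-F(w')| .
\]
The \emph{descendants} in $W_n$ of $u\in W_m$, $m\le n$, are the words $uv$ with $v\in W_{n-m}$. Let $V_n^u(F)$ be the part of the sum over the edges between two descendants of $u$. For $u\ne v$ in $W_m$ let $V_n^{u,v}(F)$ be the part over the edges joining a descendant of $u$ to one of $v$. For fixed $m$ these are sums over disjoint sets of edges, so all the $V_n^u(F)$ and $V_n^{u,v}(F)$ (one for each unordered pair $\{u,v\}$) together add up to at most $V_n(F)$.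

\emph{Complete lines.} Let $K_n\subset\{0,\dots,3^n-1\}$ be the set of integers whose $n$ ternary digits lie in $\{0,2\}$; thus $|K_n|=2^n$. If $k\in K_n$, then $(i,k)\in G_n$ and $(k,i)\in G_n$ for \emph{every} $i\in\{0,\dots,3^n-1\}$, so row $k$ and column $k$ are complete. We average $F$ over the ends of the complete lines on each of the four sides:
\begin{align*}
L(F)&=2^{-n}\sum_{k\in K_n}F(0,k), & R(F)&=2^{-n}\sum_{k\in K_n}F(3^n-1,k),\\
D(F)&=2^{-n}\sum_{k\in K_n}F(k,0), & U(F)&=2^{-n}\sum_{k\in K_n}F(k,3^n-1).
\end{align*}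
For $u\in W_m$, $m\le n$, let $L^u(F),R^u(F),D^u(F),U^u(F)$ be the same quantities for the function $v\mapsto F(uv)$ on $W_{n-m}$. For $w\in W_n$ all four are equal to $F(w)$.

\emph{Volume.} For all $x\in X$,
\begin{equation}\label{eq:ahlfors}
\tfrac1{64}\,r^{d_f}\le\mu(B(x,r))\le64\,r^{d_f}\qquad(0<r\le3).
\end{equation}
Indeed, let $3^{-n}<r\le3^{1-n}$ with $n\ge0$. The ball lies in an open square of side at most $6\cdot3^{-n}$. This square meets at most $7\times7\le64$ squares of the grid of mesh $3^{-n}$, so $\mu(B(x,r))\le64\cdot8^{-n}\le64\,r^{d_f}$. Conversely, $x$ lies in a cell $X_w$ of level $n+1$. Its diameter is at most $\sqrt2\,3^{-n-1}<r$, so $\mu(B(x,r))\ge8^{-n-1}\ge r^{d_f}/64$.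

\section{A discrete $L^1$ Poincar\'e inequality}\label{sec:poincare}

We first compare the four sides of one cell, then neighboring cells, then a cell with its children, and finally telescope.

\begin{lemma}\label{lem:sides}
For $F:W_n\to\mathbb R$, any two of $L(F),R(F),D(F),U(F)$ differ by at most $2^{-n}V_n(F)$.
\end{lemma}

\begin{proof}
For $k\in K_n$, $|F(0,k)-F(3^n-1,k)|$ is at most the sum of $|F(w)-F(w')|$ over the edges of the complete row $k$. Different rows have no common edge. Summing over $k\in K_n$ and multiplying by $2^{-n}$ gives the bound for $|L-R|$. Columns give the bound for $|D-U|$.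

Now compare one of $L,R$ with one of $D,U$. For each $k\in K_n$ go from the chosen end, $(0,k)$ or $(3^n-1,k)$, along row $k$ to $(k,k)$, and then along column $k$ to the chosen end, $(k,0)$ or $(k,3^n-1)$. Row $k$ and column $k$ are complete, so the path stays in $G_n$. Paths with different $k$ use different rows and different columns, so they have no edge in common. Sum over $k$.
\end{proof}

\begin{lemma}\label{lem:neighbors}
If $u\sim v$ in $W_m$, $m\le n$, then
\[
|L^u(F)-L^v(F)|\le2^{-(n-m)}\big(V_n^u(F)+V_n^{u,v}(F)+V_n^v(F)\big).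
\]
\end{lemma}

\begin{proof}
The claim is symmetric in $u$ and $v$. Suppose first that $v$ lies to the right of $u$. For each $k\in K_{n-m}$ the position $(3^{n-m}-1,k)$ inside $u$ is adjacent to the position $(0,k)$ inside $v$, so $|R^u-L^v|\le2^{-(n-m)}V_n^{u,v}$. Lemma~\ref{lem:sides} inside $u$ gives $|L^u-R^u|\le2^{-(n-m)}V_n^u$.

Suppose now that $v$ lies above $u$. The position $(k,3^{n-m}-1)$ inside $u$ is adjacent to $(k,0)$ inside $v$, so $|U^u-D^v|\le2^{-(n-m)}V_n^{u,v}$. Combine this with $|L^u-U^u|\le2^{-(n-m)}V_n^u$ and $|D^v-L^v|\le2^{-(n-m)}V_n^v$ from Lemma~\ref{lem:sides}.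
\end{proof}

\begin{lemma}\label{lem:child}
For $u\in W_m$, $m<n$, and $s\in S$,
\[
|L^u(F)-L^{us}(F)|\le4\cdot2^{-(n-m)}V_n^u(F).
\]
\end{lemma}

\begin{proof}
We may take $u=\emptyset$, $m=0$. Since $K_n=K_{n-1}\cup(2\cdot3^{n-1}+K_{n-1})$, we have $L=\frac12\big(L^{(0,0)}+L^{(0,2)}\big)$. So it suffices to bound $|L^s-L^{s'}|$ for $s,s'\in S$. The eight elements of $S$ form a cycle for the relation $\sim$. Take a simple path from $s$ to $s'$ and add the bounds of Lemma~\ref{lem:neighbors} with $m=1$ along it. Each $V_n^t$, $t\in S$, occurs at most twice, and each $V_n^{t,t'}$ at most once. Hence $|L^s-L^{s'}|\le2^{-(n-1)}\cdot2V_n(F)=4\cdot2^{-n}V_n(F)$.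
\end{proof}

\begin{proposition}[Poincar\'e inequality]\label{prop:poincare}
For $u\in W_m$, $m\le n$, and $F:W_n\to\mathbb R$,
\[
8^{-(n-m)}\sum_{v\in W_{n-m}}|F(uv)-L^u(F)|\le\tfrac{16}3\,2^{-(n-m)}V_n^u(F).
\]
\end{proposition}

\begin{proof}
Again we may take $u=\emptyset$, $m=0$. For $w\in W_n$ write $F(w)-L(F)$ as the sum over $0\le l<n$ of $L^{w_1\cdots w_{l+1}}-L^{w_1\cdots w_l}$. A word in $W_{l+1}$ is a prefix of $8^{n-l-1}$ words in $W_n$. By Lemma~\ref{lem:child},
\begin{align*}
8^{-n}\sum_{w\in W_n}|F(w)-L(F)|
&\le\sum_{l=0}^{n-1}8^{-l-1}\sum_{u\in W_l}\sum_{s\in S}|L^{us}(F)-L^u(F)|\\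
&\le\sum_{l=0}^{n-1}8^{-l}\cdot4\cdot2^{-(n-l)}\sum_{u\in W_l}V_n^u(F)
\le4\cdot2^{-n}V_n(F)\sum_{l\ge0}4^{-l},
\end{align*}
and the last sum is $\frac43$.
\end{proof}

\section{Only constants above $\ln4/\ln3$}\label{sec:triv}

For $f\in L^1(X,\mu)$ let
\[
f_n(w)=8^n\int_{X_w}f\,d\mu\quad(w\in W_n),\qquad \Pi_nf=\sum_{w\in W_n}f_n(w)1_{X_w}.
\]
Then $\int\Pi_nf\,d\mu=f_X$, and $\Pi_nf\to f$ in $L^1$. For continuous $f$ this convergence holds because $\operatorname{diam}X_w\to0$. It extends to all $f$ because $\Pi_n$ is a contraction of $L^1$.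

\begin{lemma}\label{lem:V-bound}
For $f\in L^1(X,\mu)$, $\lambda>0$ and $n\ge0$,
\begin{equation}\label{eq:V-bound}
2^{-n}V_n(f_n)\le256\cdot3^\lambda\cdot3^{-n(\lambda-\lambda^*)}\,\mathcal E^\lambda_{3^{1-n}}(f).
\end{equation}
\end{lemma}

\begin{proof}
Put $r_n=3^{1-n}$. If $w\sim w'$, $x\in X_w$ and $y\in X_{w'}$, then $|x-y|\le\sqrt5\,3^{-n}<r_n$. Moreover $|f_n(w)-f_n(w')|\le64^n\iint_{X_w\times X_{w'}}|f(x)-f(y)|\,d\mu\,d\mu$. The sets $X_w\times X_{w'}$ belonging to ordered adjacent pairs are disjoint up to null sets and lie in $\Delta_{r_n}$, and each edge belongs to two ordered pairs. By the upper bound in \eqref{eq:ahlfors} and $r_n^{d_f}=8\cdot8^{-n}$,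
\begin{align*}
V_n(f_n)&\le\tfrac12\,64^n\iint_{\Delta_{r_n}}|f(x)-f(y)|\,d\mu\,d\mu
\le\tfrac12\,64^n\cdot64\,r_n^{d_f}\,r_n^\lambda\,\mathcal E^\lambda_{r_n}(f)\\
&=256\cdot3^\lambda\cdot8^n\,3^{-n\lambda}\,\mathcal E^\lambda_{r_n}(f).
\end{align*}
Multiply by $2^{-n}$ and use $2^{-n}8^n=4^n=3^{n\lambda^*}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(a)]
Let $f\in KS^{\lambda,1}(X)$ with $\lambda>\lambda^*$. By Lemma~\ref{lem:V-bound}, $2^{-n}V_n(f_n)\to0$. Proposition~\ref{prop:poincare} with $u=\emptyset$ says
\[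
\|\Pi_nf-L(f_n)\|_{L^1}=8^{-n}\sum_{w\in W_n}|f_n(w)-L(f_n)|\le\tfrac{16}3\,2^{-n}V_n(f_n)\to0 .
\]
Integrating, $|f_X-L(f_n)|\to0$, so $\Pi_nf\to f_X$ in $L^1$. But $\Pi_nf\to f$ in $L^1$, so $f=f_X$ almost everywhere.
\end{proof}

\section{Density at $\ln4/\ln3$: Cantor cuts}\label{sec:dense}

We now make precise the cuts of Section~\ref{sec:idea}. A single cut at $x_1=\frac12$ gives one non-constant function. For density we need cuts at a dense set of places, all of them eventually as thin as a Cantor set. We take the points whose ternary digits are eventually $1$.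

\begin{lemma}\label{lem:strip}
Let $c=(k+\frac12)3^{-m}$ with $m\ge0$ and $0\le k<3^m$. For $n\ge m$,
\begin{equation}\label{eq:strip}
\mu\{x\in X:|x_1-c|<\tfrac12\,3^{-n}\}\le3^m2^{n-m}8^{-n}=(3/2)^m4^{-n}.
\end{equation}
Moreover $1_{\{x_1<c\}}\in KS^{\lambda^*,1}(X)$.
\end{lemma}

\begin{proof}
We have $3^nc=3^{n-m}k+\frac12(3^{n-m}-1)+\frac12=i+\frac12$, where the ternary digits of the integer $i$ are the $m$ digits of $k$ followed by $n-m$ ones. So $c$ is the midpoint of $[i3^{-n},(i+1)3^{-n}]$, and the open strip $|x_1-c|<\frac12 3^{-n}$ meets only cells of level $n$ in column $i$. If $(i,j)\in G_n$, then none of the last $n-m$ digits of $j$ is $1$, so there are at most $3^m2^{n-m}$ such cells. This is \eqref{eq:strip}.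

By \eqref{eq:cut}, $\mathcal E_r^{\lambda^*}(1_{\{x_1<c\}})\le r^{-\lambda^*}\mu\{|x_1-c|<r\}$. If $\frac123^{-n-1}<r\le\frac123^{-n}$ with $n\ge m$, this is at most
\[
(6\cdot3^n)^{\lambda^*}(3/2)^m4^{-n}=6^{\lambda^*}(3/2)^m .
\]
If $r>\frac123^{-m}$, it is at most $(2\cdot3^m)^{\lambda^*}$. Both bounds are independent of $r$.
\end{proof}

The choice of $c$ matters. For $c=\frac13$ the strips meet about $3^n$ cells of level $n$, instead of about $2^n$.

\begin{proof}[Proof of Theorem~\ref{thm:A}(b)]
Since $X$ is symmetric in the two coordinates, Lemma~\ref{lem:strip} also holds for $1_{\{x_2<c\}}$. The bounded functions in $KS^{\lambda^*,1}(X)$ form an algebra containing the constants, because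
\[
|fg(x)-fg(y)|\le\|f\|_\infty|g(x)-g(y)|+\|g\|_\infty|f(x)-f(y)| .
\]
Fix $m$ and let the points $(k+\frac12)3^{-m}$, $0\le k<3^m$, cut $[0,1]$ into disjoint intervals, each cut point belonging to the interval on its right. For any two of these intervals $I,J$, the indicator of $X\cap(I\times J)$ is a product of differences of indicators as in Lemma~\ref{lem:strip} (and the constants $0$ and $1$), so it belongs to the algebra. The boxes $I\times J$ partition $[0,1]^2$, and their sides have length at most $3^{-m}$. So as $m\to\infty$ linear combinations of the indicators approximate every $g\in C(X)$ uniformly, and $C(X)$ is dense in $L^1(X,\mu)$.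
\end{proof}

This completes the proof of Theorem~\ref{thm:A}, and with it of \eqref{eq:conj} for the carpet.

\section{Functions of bounded variation}\label{sec:BV}

In this section $\lambda=\lambda^*$, and $C$ denotes absolute constants that may change from line to line. Note that $r^{\lambda^*+d_f}=32^{-n}$ for $r=3^{-n}$. For fixed $r$ the measures $\mu(B(x,r))$ are bounded below, by \eqref{eq:ahlfors} if $r\le3$ and because $B(x,r)=X$ if $r>3$. Hence $|\mathcal E_r(f)-\mathcal E_r(g)|\le\mathcal E_r(f-g)\le C_r\|f-g\|_{L^1}$, so $\mathcal E_r$ is finite and continuous on $L^1$.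

\subsection{Weak monotonicity}

We prove Theorem~\ref{thm:B}(1) in the stronger form
\begin{equation}\label{eq:B1}
\sup_{r>0}\mathcal E_r(f)\le C\liminf_{n\to\infty}2^{-n}V_n(f_n)\le C'\,\mathbf{Var}(f).
\end{equation}
The point of the first inequality is that a fine discrete variation, at level $n\to\infty$, controls the energy at a fixed scale $r\approx3^{-m}$. One compares $f_n$ with its side averages $L^u(f_n)$ in the cells $u$ of level $m$. Two points at distance less than $r$ may lie in cells of level $m$ that meet only at a corner, whereas Lemma~\ref{lem:neighbors} passes through sides. The next lemma says that no hole separates such cells on both sides.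

\begin{lemma}\label{lem:diag}
If $u\ne v$ in $W_m$ and $Q_u\cap Q_v$ is a single point, there is $z\in W_m$ with $u\sim z\sim v$.
\end{lemma}

\begin{proof}
The positions of $u$ and $v$ differ by $(\pm1,\pm1)$. The set $G_m$ is invariant under $(i,j)\mapsto(3^m-1-i,j)$ and under $(i,j)\mapsto(i,3^m-1-j)$, so we may assume $u=(i,j)$ and $v=(i+1,j+1)$. We show by induction on $m$ that $(i+1,j)$ or $(i,j+1)$ lies in $G_m$. For $m=0$ there is nothing to prove. Let $m\ge1$, let $a,b$ be the last digits of $i,j$, and let $\bar\imath,\bar\jmath$ be the integers obtained by deleting these digits. A position is in $G_m$ if and only if its last pair of digits is not $(1,1)$ and its parent, obtained by deleting the last digits, is in $G_{m-1}$.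

\emph{Case $a,b\le1$.} All four positions have the parent $(\bar\imath,\bar\jmath)\in G_{m-1}$. Only one position below a given parent is missing, so at least one of the two distinct positions $(i+1,j)$, $(i,j+1)$ is in $G_m$.

\emph{Case $a=2$, $b\le1$.} The position $(i+1,j)$ has last digits $(0,b)$ and parent $(\bar\imath+1,\bar\jmath)$. This is also the parent of $v$, so it is in $G_{m-1}$, and $(i+1,j)\in G_m$. The case $a\le1$, $b=2$ follows by exchanging the coordinates.

\emph{Case $a=b=2$.} The positions $(i+1,j)$ and $(i,j+1)$ have last digits $(0,2)$ and $(2,0)$ and parents $(\bar\imath+1,\bar\jmath)$ and $(\bar\imath,\bar\jmath+1)$. The parents of $u$ and $v$ are $(\bar\imath,\bar\jmath)$ and $(\bar\imath+1,\bar\jmath+1)$, both in $G_{m-1}$. By induction one of $(\bar\imath+1,\bar\jmath)$, $(\bar\imath,\bar\jmath+1)$ is in $G_{m-1}$.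
\end{proof}

\begin{proof}[Proof of \eqref{eq:B1} and Theorem~\ref{thm:B}(1)]
\emph{Second inequality.} By \eqref{eq:V-bound} with $\lambda=\lambda^*$, $2^{-n}V_n(f_n)\le C\,\mathcal E_{3^{1-n}}(f)$. If $3^{1-n}\le r<3^{2-n}$ and $r\le3$, then $\Delta_{3^{1-n}}\subset\Delta_r$, and by \eqref{eq:ahlfors} the denominators in $\mathcal E_{3^{1-n}}$ and $\mathcal E_r$ are comparable. So $\mathcal E_{3^{1-n}}(f)\le C\,\mathcal E_r(f)$. Apply this along a sequence $r\to0$ realizing $\mathbf{Var}(f)$.

\emph{First inequality, $r\le1$.} Let $3^{-m-1}<r\le3^{-m}$, $m\ge0$, and let $n\ge m$. Put $g=\Pi_nf$ and $a_u=L^u(f_n)$ for $u\in W_m$. For $u,v\in W_m$ write $u\approx v$ if the column indices of $u$ and $v$ differ by at most $1$ and so do their row indices; this includes $u=v$. If $|x-y|<r\le3^{-m}$, $x\in X_u$ and $y\in X_v$, then $u\approx v$. Since $r^{-\lambda^*}\le4^{m+1}$ and $\mu(B(x,r))^{-1}\le64\cdot8^{m+1}$,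
\begin{align*}
\mathcal E_r(g)&\le C\,32^m\sum_{u\approx v}\iint_{X_u\times X_v}|g(x)-g(y)|\,d\mu\,d\mu\\
&\le C\,32^m\sum_{u\approx v}\Big(8^{-m}\int_{X_u}|g-a_u|\,d\mu+8^{-m}\int_{X_v}|g-a_v|\,d\mu+64^{-m}|a_u-a_v|\Big),
\end{align*}
the sums being over ordered pairs. By Proposition~\ref{prop:poincare},
\[
\int_{X_u}|g-a_u|\,d\mu=8^{-n}\sum_{v'\in W_{n-m}}|f_n(uv')-a_u|\le C\,8^{-m}\,2^{-(n-m)}V_n^u(f_n).
\]
For $u\approx v$, $u\ne v$, either $u\sim v$ and Lemma~\ref{lem:neighbors} bounds $|a_u-a_v|$, or Lemma~\ref{lem:diag} provides a cell $z$ and two applications of Lemma~\ref{lem:neighbors} give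
\[
|a_u-a_v|\le2^{-(n-m)}\big(V_n^u+V_n^{u,z}+2V_n^z+V_n^{z,v}+V_n^v\big)(f_n).
\]
Each cell has at most $8$ neighbors for $\approx$ other than itself, and at most $4$ for $\sim$. So a given cell plays the role of $u$ or $v$ in a bounded number of pairs, and the role of $z$ in at most $4\cdot3$ ordered pairs. Likewise a given edge $\{t,t'\}\in E_m$ is $\{u,v\}$, $\{u,z\}$ or $\{z,v\}$ for a bounded number of pairs. Thus each $V_n^t$ and each $V_n^{t,t'}$ occurs a bounded number of times, and since they add up to at most $V_n(f_n)$,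
\[
\mathcal E_r(g)\le C\,32^m\,64^{-m}\,2^{-(n-m)}V_n(f_n)=C\,2^{-n}V_n(f_n).
\]

\emph{First inequality, $r>1$.} Here $\mu(B(x,r))\ge\mu(B(x,1))\ge\frac1{64}$, so by Proposition~\ref{prop:poincare}
\[
\mathcal E_r(g)\le64\iint|g(x)-g(y)|\,d\mu\,d\mu\le128\,\|g-L(f_n)\|_{L^1}\le C\,2^{-n}V_n(f_n).
\]

In both cases $\mathcal E_r(\Pi_nf)\le C\,2^{-n}V_n(f_n)$ for all large $n$, with $C$ independent of $r$. Since $\Pi_nf\to f$ in $L^1$ and $\mathcal E_r$ is continuous on $L^1$, we get $\mathcal E_r(f)\le C\liminf_n2^{-n}V_n(f_n)$. This proves \eqref{eq:B1}.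

The characterization of $BV(X)=KS^{\lambda^*,1}(X)$ is immediate. If $\mathcal E_r(f)\to0$ along a sequence $r\to0$, then $\mathbf{Var}(f)=0$, so $\mathcal E_r(f)=0$ for all $r$. For $r>\sqrt2$ this says $\iint|f(x)-f(y)|\,d\mu\,d\mu=0$, so $f$ is constant.
\end{proof}

\subsection{The Sobolev inequality}

We first prove an isoperimetric inequality for sets of cells and then integrate over level sets. The exponent $3$ appears because a cell $u$ of level $m$ has $\mu(X_u)=8^{-m}$, while separating a fixed fraction of it from the rest costs $2^{-n}V_n\ge c\,2^{-m}=c\,\mu(X_u)^{1/3}$. So we look for disjoint cells in which the set and its complement both take a fixed fraction.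

\begin{lemma}\label{lem:isop}
If $A\subset W_n$ and $|A|\le\frac12 8^n$, then $(8^{-n}|A|)^{1/3}\le C\,2^{-n}V_n(1_A)$.
\end{lemma}

\begin{proof}
For $u\in W_m$, $m\le n$, let $\delta_u=8^{-(n-m)}\#\{w\in A:w\text{ is a descendant of }u\}$ be the density of $A$ in $u$. For $w\in A$ let $u_w$ be the longest prefix of $w$ with density at most $\frac12$. It exists because $\delta_\emptyset\le\frac12$, and its length $m$ is less than $n$ because $\delta_w=1$. The prefix of $w$ of length $m+1$ has density greater than $\frac12$ and is one of the eight children of $u_w$. Hence $\frac1{16}\le\delta_{u_w}\le\frac12$.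

Replacing $L^u(F)$ in Proposition~\ref{prop:poincare} by the mean of $F$ over the descendants of $u$ at most doubles the constant, because the mean differs from $L^u(F)$ by at most the left side. For $F=1_A$ and $u=u_w$ the new left side is $2\delta_u(1-\delta_u)\ge\delta_u\ge\frac1{16}$. Therefore
\[
\tfrac1{16}\le\tfrac{32}3\,2^{-(n-m)}V_n^{u_w}(1_A),\qquad\text{that is,}\qquad\mu(X_{u_w})^{1/3}=2^{-m}\le C\,2^{-n}V_n^{u_w}(1_A).
\]
Let $\mathcal U$ be the set of those $u_w$, $w\in A$, that have no proper prefix of the form $u_{w'}$, $w'\in A$. No element of $\mathcal U$ is a proper prefix of another, so their sets of descendants are disjoint, and the $V_n^u$, $u\in\mathcal U$, are sums over disjoint sets of edges. Every $w\in A$ descends from an element of $\mathcal U$. Hence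
\[
(8^{-n}|A|)^{1/3}\le\Big(\sum_{u\in\mathcal U}\mu(X_u)\Big)^{1/3}\le\sum_{u\in\mathcal U}\mu(X_u)^{1/3}\le C\,2^{-n}\sum_{u\in\mathcal U}V_n^u(1_A)\le C\,2^{-n}V_n(1_A).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $F:W_n\to\mathbb R$, and let $\|\cdot\|_3$ be the $L^3$ norm for $8^{-n}$ times counting measure. Let $t_0$ be a median: each of $\{F>t_0\}$ and $\{F<t_0\}$ contains at most half of $W_n$. Then
\[
(F-t_0)_+=\int_{t_0}^\infty1_{\{F>t\}}\,dt,\qquad(F-t_0)_-=\int_{-\infty}^{t_0}1_{\{F\le t\}}\,dt,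
\]
and all level sets occurring for $t\ne t_0$ have density at most $\frac12$. Minkowski's integral inequality, Lemma~\ref{lem:isop}, the identity $V_n(1_{\{F\le t\}})=V_n(1_{\{F>t\}})$, and the coarea formula
\[
V_n(F)=\int_{\mathbb R}V_n(1_{\{F>t\}})\,dt,
\]
which holds edge by edge, give $\|F-t_0\|_3\le C\,2^{-n}V_n(F)$. If $\bar F$ is the mean of $F$, then $|\bar F-t_0|\le\|F-t_0\|_3$, so $\|F-\bar F\|_3\le C\,2^{-n}V_n(F)$.

Apply this to $F=f_n$, for which $\bar F=f_X$: we get $\|\Pi_nf-f_X\|_{L^3}\le C\,2^{-n}V_n(f_n)$. Choose a subsequence along which $2^{-n}V_n(f_n)$ tends to its lower limit and, within it, one along which $\Pi_nf\to f$ almost everywhere. Fatou's lemma and \eqref{eq:B1} give $\|f-f_X\|_{L^3}\le C\,\mathbf{Var}(f)$.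

For the statement about sets, $P(A)=P(A^c)$, so we may assume $\mu(A)\le\frac12$. Then $\|1_A-\mu(A)\|_{L^3}\ge(1-\mu(A))\,\mu(A)^{1/3}\ge\frac12\mu(A)^{1/3}$.
\end{proof}

\subsection{Sharpness}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
We cut off a corner of $X$ along two Cantor cuts. Let $c=\frac12 3^{-m}$ and $A_m=X\cap[0,c)^2$. Since $3^{-m-1}<c$, the set $A_m$ contains the cell $X_w$ with $Q_w=[0,3^{-m-1}]^2$. Since $c<3^{-m}$, it is contained in the cell $X_w$ with $Q_w=[0,3^{-m}]^2$. Thus $8^{-m-1}\le\mu(A_m)\le8^{-m}$.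

Let $n\ge m$ and $\frac123^{-n-1}<r\le\frac123^{-n}$, so that $r\le c$. Suppose $|y-z|<r$ with $y\in A_m$ and $z\in X\setminus A_m$. Then $z$ has a coordinate that is at least $c$. If $z_1\ge c$, then $y_1<c\le z_1$ and $|y_1-z_1|<r$, so $|y_1-c|<r$ and $|z_1-c|<r$. Moreover $y_2<c$ and $z_2<c+r\le3^{-m}$. If $z_2\ge c$, the same holds with the coordinates exchanged. So for $A=A_m$ we may take in \eqref{eq:indicator}
\[
Y=\{x\in X:|x_1-c|<r,\ x_2<3^{-m}\}\cup\{x\in X:|x_2-c|<r,\ x_1<3^{-m}\}.
\]
As in Lemma~\ref{lem:strip} with $k=0$, the first set meets only cells of level $n$ in the column with digits $0^m1^{n-m}$, and only rows $j<3^{n-m}$. The first $m$ digits of $j$ are then $0$ and the others are not $1$, so there are at most $2^{n-m}$ such cells. The second set is the mirror image of the first. Hence $\mu(Y)\le2\cdot2^{n-m}8^{-n}=2\cdot2^{-m}4^{-n}$, and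
\[
\mathcal E_r(1_{A_m})\le(6\cdot3^n)^{\lambda^*}\cdot2\cdot2^{-m}4^{-n}=2\cdot6^{\lambda^*}\,2^{-m}.
\]
Thus $P(A_m)\le C\,2^{-m}\le C\mu(A_m)^{1/3}$. If (2) held with $L^q$ in place of $L^3$, then for all $m\ge1$
\[
\tfrac12\,8^{-(m+1)/q}\le\tfrac12\,\mu(A_m)^{1/q}\le\|1_{A_m}-\mu(A_m)\|_{L^q}\le C\,2^{-m},
\]
hence $q\le3$.
\end{proof}

\section{Carpets in $\mathbb R^d$}\label{sec:Rd}

The proof of Theorem~\ref{thm:A} used three features of the carpet: complete lines in all coordinate directions, connectedness of the first generation, and a digit ($1$) whose slices contain nothing but complete lines. We now isolate them.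

Let $d\ge2$, $b\ge3$ and $S\subset\{0,\dots,b-1\}^d$, $N=|S|$. Let $X$ be the attractor of the maps $\varphi_s(x)=(x+s)/b$, $s\in S$, and let $\mu$ be the normalized Hausdorff measure on $X$ of dimension $d_f=\log_bN$. The open set condition holds with the open unit cube, so by Hutchinson \cite{hutchinson} $X$ has positive finite $\mathcal H^{d_f}$ measure. As in Section~\ref{sec:cells}, the cells of level $n$ have measure $N^{-n}$ and overlap in null sets. Let $e_1,\dots,e_d$ be the unit vectors. Assume:
\begin{enumerate}
\item[(S)] $S$ is invariant under permutations of the coordinates.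
\item[(C)] $S$ is connected under the relation $s\sim s\pm e_j$.
\item[(L)] The set $T=\{\tau\in\{0,\dots,b-1\}^{d-1}:(i,\tau)\in S\text{ for all }i\}$ is non-empty; put $M=|T|$. For some $0<i_0<b-1$, the slice $\{\tau:(i_0,\tau)\in S\}$ equals $T$.
\end{enumerate}
Every slice of $S$ contains $T$; the second half of (L) asks that some interior slice contain nothing else. We have $N\ge bM>M$. The spaces $KS^{\lambda,1}(X)$ and the dimension $d_{tH}(X)$ are defined as before, and \eqref{eq:indicator} and \eqref{eq:cut} hold with the same proof.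

\begin{theorem}\label{thm:C}
Under (S), (C) and (L) put $\lambda^*=\log_b(N/M)$. Then $KS^{\lambda,1}(X)$ contains only constants for $\lambda>\lambda^*$, $KS^{\lambda^*,1}(X)$ is dense in $L^1(X,\mu)$, and $d_{tH}(X)=1+\log_bM$. Hence
\[
\sup\{\lambda:KS^{\lambda,1}\text{ is non-trivial}\}=\sup\{\lambda:KS^{\lambda,1}\text{ is dense in }L^1\}=d_f-d_{tH}+1=\log_b(N/M),
\]
where non-trivial means containing non-constant functions. Whenever $X$ carries a heat kernel with $B^{1,\alpha}(X)=KS^{d_W\alpha,1}(X)$ for $\alpha>0$, this says $\lambda_1^\#=\lambda_1^*=d_f-d_{tH}+1$.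
\end{theorem}

\emph{Examples.} (i) The carpet: $d=2$, $b=3$, $T=\{0,2\}$, $i_0=1$, $(N,M)=(8,2)$.

(ii) The Menger sponge: $d=3$, $b=3$, and $S$ is the set of triples with at most one entry equal to $1$. Here $T=\{0,2\}^2$, $i_0=1$, $(N,M)=(20,4)$, and $\lambda^*=\ln5/\ln3$. Condition (C) holds: an entry $1$ can be moved to $0$, and in a triple without the entry $1$ each entry $2$ can be moved to $0$, one entry at a time.

(iii) One central cube of side $a$ removed from $b^d$, where $1\le a\le b-2$ and $a\equiv b\bmod2$. Call the $a$ middle digits central; $S$ consists of the vectors with at least one non-central entry. Then $T$ is the set of $\tau$ with a non-central entry, any central $i_0$ satisfies (L), and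
\[
\lambda^*=\log_b\frac{b^d-a^d}{b^{d-1}-a^{d-1}},
\]
which for $d=2$ is $\log_b(a+b)$. Condition (C) holds: keep a non-central entry fixed and move all other entries to $0$; since $0$ is non-central and $d\ge2$, the remaining entry can then be moved to $0$ as well.

(iv) $S$ everything: $X=[0,1]^d$, $M=b^{d-1}$ and $\lambda^*=1$.

\subsection{The Poincar\'e inequality}

Let $W_n=S^n$ be identified with positions in $\{0,\dots,b^n-1\}^d$, adjacent if they differ by some $\pm e_j$, and define $V_n,V_n^u,V_n^{u,v}$ as in Section~\ref{sec:cells}. A position belongs to $W_n$ if and only if at each of the $n$ places its vector of base-$b$ digits lies in $S$. Let $T_n\subset\{0,\dots,b^n-1\}^{d-1}$ be the set of vectors whose digit vector at each place lies in $T$, so $|T_n|=M^n$. By (S), $T$ and $T_n$ are invariant under permutations of their $d-1$ coordinates. Let $\iota_j(a,\tau)$ be the vector obtained from $\tau$ by inserting $a$ as $j$-th coordinate. For $\tau\in T_n$ and every $a\in\{0,\dots,b^n-1\}$ the position $\iota_j(a,\tau)$ is in $W_n$, by the definition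 of $T$ for $j=1$ and by (S) for the other $j$. These are the complete lines in direction $e_j$. Put
\[
\Phi_j^-(F)=M^{-n}\sum_{\tau\in T_n}F(\iota_j(0,\tau)),\qquad\Phi_j^+(F)=M^{-n}\sum_{\tau\in T_n}F(\iota_j(b^n-1,\tau)).
\]

\begin{lemma}\label{lem:sidesd}
Any two of the $2d$ numbers $\Phi_j^\pm(F)$ differ by at most $M^{-n}V_n(F)$.
\end{lemma}

\begin{proof}
For $\Phi_j^-$ and $\Phi_j^+$ use the complete lines in direction $e_j$, which have no common edges.

Let $j\ne l$ and $a,a'\in\{0,b^n-1\}$. For $\tau\in T_n$ start at $p=\iota_j(a,\tau)$. Move in direction $e_j$, along a complete line, until the $j$-th coordinate equals $p_l$. Now the $j$-th and $l$-th coordinates coincide; this replaces the turn at the diagonal in Lemma~\ref{lem:sides}. Then move in direction $e_l$ until the $l$-th coordinate is $a'$. The second line is $\iota_l(\,\cdot\,,\tau')$, where $\tau'$ has the entry $p_l$ at the place of the $j$-th coordinate and otherwise the entries $p_i$, $i\ne j,l$. These are the entries of $\tau$, rearranged by a permutation depending only on $j$ and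 $l$. So $\tau'\in T_n$, the second line is complete, and $\tau\mapsto\tau'$ is a bijection of $T_n$. Different $\tau$ therefore use different lines in each of the two directions, and the paths have no common edges. The path of $\tau$ ends at $\iota_l(a',\tau')$; sum over $\tau$.
\end{proof}

For $u\in W_m$ let $\Phi_j^{\pm,u}(F)$ be these quantities for $v\mapsto F(uv)$ on $W_{n-m}$, and let $L^u=\Phi_1^{-,u}$. Let $v=u+e_j$ as positions in $W_m$. The position $\iota_j(b^{n-m}-1,\tau)$ in $u$ is adjacent to $\iota_j(0,\tau)$ in $v$. So the route $L^u\to\Phi_j^{+,u}\to\Phi_j^{-,v}\to L^v$ and Lemma~\ref{lem:sidesd} give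
\[
|L^u-L^v|\le M^{-(n-m)}\big(V_n^u+V_n^{u,v}+V_n^v\big).
\]
For $n\ge1$ the first digit vector of an element of $T_n$ is in $T$ and the rest is in $T_{n-1}$, so $L^\emptyset=M^{-1}\sum_{\tau\in T}L^{(0,\tau)}$. By (C) any two elements of $S$ are joined by a simple path. Adding up along it as in Lemma~\ref{lem:child} gives $|L^s-L^{s'}|\le M^{-(n-1)}\cdot2V_n$ for $s,s'\in S$, and therefore, in any cell $u\in W_m$ with $m<n$,
\[
|L^u-L^{us}|\le2M\cdot M^{-(n-m)}V_n^u(F)\qquad(s\in S).
\]
Telescoping as in Proposition~\ref{prop:poincare}, and using $M<N$,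
\begin{equation}\label{eq:poincared}
N^{-n}\sum_{w\in W_n}|F(w)-L(F)|\le\sum_{m=0}^{n-1}N^{-m}\cdot2M\cdot M^{-(n-m)}V_n(F)\le\frac{2MN}{N-M}\,M^{-n}V_n(F),
\end{equation}
where $L(F)=L^\emptyset(F)$.

\subsection{Proof of Theorem~\ref{thm:C}}

\emph{Only constants for $\lambda>\lambda^*$.} Points in adjacent cells of level $n$ are at distance at most $\sqrt{d+3}\,b^{-n}$. Put $r_n=2\sqrt{d+3}\,b^{-n}$. A ball of radius $r_n$ meets a bounded number of cells of level $n$, so its measure is at most $CN^{-n}$. With $f_n(w)=N^n\int_{X_w}f\,d\mu$ we get, as in Lemma~\ref{lem:V-bound},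
\[
M^{-n}V_n(f_n)\le\tfrac12M^{-n}N^{2n}\iint_{\Delta_{r_n}}|f(x)-f(y)|\,d\mu\,d\mu\le C\,(N/M)^n\,b^{-n\lambda}\,\mathcal E^\lambda_{r_n}(f),
\]
with $C$ independent of $n$ and $f$. Since $N/M=b^{\lambda^*}$, this tends to $0$ for $f\in KS^{\lambda,1}(X)$ with $\lambda>\lambda^*$. By \eqref{eq:poincared} the cell averages $\Pi_nf=\sum_wf_n(w)1_{X_w}$ satisfy $\|\Pi_nf-L(f_n)\|_{L^1}\to0$. As in Section~\ref{sec:triv} this gives $f=f_X$.

\emph{Density at $\lambda^*$.} Let $\theta=i_0/(b-1)=\sum_{l\ge1}i_0b^{-l}$. This is in $(0,1)$ because $0<i_0<b-1$. Let $\rho=\min(\theta,1-\theta)$ and $c=(k+\theta)b^{-m}$ with $m\ge0$, $0\le k<b^m$. For $n\ge m$ we have $b^nc=i+\theta$, where $i$ is an integer whose digits are the $m$ digits of $k$ followed by $n-m$ digits $i_0$. Since $(i+\theta-\rho,i+\theta+\rho)\subset(i,i+1)$, the strip $|x_1-c|<\rho b^{-n}$ meets only cells of level $n$ with first coordinate $i$. In such a cell each of the last $n-m$ digit vectors has the form $(i_0,\tau)\in S$, so $\tau\in T$ by (L). Hence there are at most $b^{(d-1)m}M^{n-m}$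 such cells, and
\begin{equation}\label{eq:stripd}
\mu\{|x_1-c|<\rho b^{-n}\}\le C_m(M/N)^n\qquad(n\ge m).
\end{equation}
By \eqref{eq:cut}, for $\rho b^{-n-1}<r\le\rho b^{-n}$ with $n\ge m$,
\[
\mathcal E_r^{\lambda^*}(1_{\{x_1<c\}})\le(b/\rho)^{\lambda^*}\,b^{n\lambda^*}\,C_m(M/N)^n=C_m(b/\rho)^{\lambda^*},
\]
and for $r>\rho b^{-m}$ it is at most $(b^m/\rho)^{\lambda^*}$. So $1_{\{x_1<c\}}\in KS^{\lambda^*,1}(X)$. By (S), the same holds for every coordinate. The numbers $c$ are dense in $[0,1]$, so the algebra generated by these indicators and the constants is dense in $L^1(X,\mu)$, as in Section~\ref{sec:dense}.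

\emph{The upper bound $d_{tH}(X)\le1+\log_bM$.} By the count before \eqref{eq:stripd} and (S), for each $n\ge m$ the slice $X\cap\{x_j=c\}$ is covered by at most $C_mM^n$ sets of diameter at most $\sqrt d\,b^{-n}$. So its Hausdorff dimension is at most $\log_bM$. Consider the open boxes each of whose faces lies in such a hyperplane $\{x_j=c\}$ or outside $[0,1]^d$. Since the numbers $c$ are dense, the intersections of these boxes with $X$ form a basis of $X$, and their boundaries lie in finite unions of such slices.

\emph{The lower bound $d_{tH}(X)\ge1+\log_bM$.} The idea is that $X$ contains a product of a segment with a set of dimension $\log_bM$, and a boundary must block each of the segments. Let $K\subset[0,1]^{d-1}$ be the attractor of the maps $\kappa\mapsto(\kappa+\tau)/b$, $\tau\in T$; its points are those with a base-$b$ expansion all of whose digit vectors are in $T$. By the open set condition $\dim_HK=\log_bM$. Every non-empty relatively open subset of $K$ contains a similar copy of $K$ and so has the same dimension. Moreover $[0,1]\times K\subset X$: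 combine any expansion of the first coordinate with an expansion of $\kappa\in K$ in $T$; all digit vectors are in $S$.

Let $\mathcal B$ be a basis of $X$, let $\kappa_0\in K$, and choose $U\in\mathcal B$ with $(\frac12,\kappa_0)\in U$ and $\operatorname{diam}U<\frac12$. Then $V=\{\kappa\in K:(\frac12,\kappa)\in U\}$ is a non-empty relatively open subset of $K$. For $\kappa\in V$ the segment $[0,1]\times\{\kappa\}\subset X$ is connected, meets $U$, and is not contained in $U$ because it has length $1$. So it meets $\partial U$. Hence the projection of $\partial U$ to the last $d-1$ coordinates contains $V$. Projections do not increase Hausdorff dimension, so $\dim_H\partial U\ge\dim_HV=\log_bM$. As $\mathcal B$ was arbitrary, $d_{tH}(X)\ge1+\log_bM$.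

\emph{Conclusion.} We have $d_f-d_{tH}+1=\log_bN-\log_bM=\lambda^*$, and the displayed equalities follow as after Theorem~\ref{thm:A}. This proves Theorem~\ref{thm:C}. \qed

\begin{remark}
Condition (S) is used to turn from one coordinate direction to another and to cut in all directions. Condition (C) is used only to compare the children of a cell. The second half of (L) is used only for density and for the upper bound on $d_{tH}$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{Discrete Spectrum And Irreducibility On Dirichlet Metric Measure Spaces (Preliminary Report)},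
\url{https://alexander-teplyaev.media.uconn.edu/wp-content/uploads/sites/1703/2025/01/2025-Kyoto-talk-Sasha-Teplyaev.pdf}.

\bibitem{hutchinson}
Hutchinson, 1981.

\end{thebibliography}

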